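\title{First-order logic with the equal-cofinality quantifier is compact and complete}

\begin{abstract}
The quantifier $Q^{\mathrm{ec}}$ says of two definable linear orders that they have the same cofinality. We prove in ZFC that first-order logic extended by $Q^{\mathrm{ec}}$ is compact, for vocabularies of any cardinality, and that its valid sentences form a recursively enumerable set. The proof translates the logic into a fragment of set theory and shows that every model of this fragment has an elementary extension in which the true cofinalities of the internal regular cardinals are prescribed, including those of the regular cardinals that first appear during the construction. The same construction decides when $Q^{\mathrm{ec}}$ can be combined compactly with quantifiers ``the cofinality lies in $C_i$'' for a finite partition of the regular cardinals, and it shows that every satisfiable countable theory has a model of cardinality at most the first fixed point of the aleph function, a bound that cannot be lowered.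
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The quantifier and the results}

A subset $A$ of a linear order $D$ is \emph{cofinal} if every element of $D$ lies below or equals some element of $A$, and the \emph{cofinality} $\operatorname{cf}(D)$ is the least cardinality of a cofinal subset. If $D$ is nonempty and has no last element, then $\operatorname{cf}(D)$ is an infinite regular cardinal; it measures how long a sequence must be in order to climb to the top of $D$. We shall use one elementary fact repeatedly: if $h\colon P\to D$ is a strictly increasing map of linear orders with cofinal range, then $\operatorname{cf}(P)=\operatorname{cf}(D)$. Indeed, $h$ maps cofinal subsets of $P$ to cofinal subsets of $D$; and if $A\subseteq D$ is cofinal and $h(p_a)\ge a$ for $a\in A$, then $\{p_a:a\in A\}$ is cofinal in $P$.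

Let $\varphi(x,y)$ be a formula, possibly with parameters, and read it as ``$x<y$''. In a structure $M$ put $D_\varphi=\{y:(\exists x)\,\varphi(x,y)\}$. We say that $\varphi$ \emph{defines an endless order} if $D_\varphi\neq\emptyset$ and the restriction of $\varphi$ to $D_\varphi\times D_\varphi$ is a strict linear order of $D_\varphi$ without last element. This is a first-order condition on $\varphi$. The logic $L(Q^{\mathrm{ec}})$ is first-order logic with one more formation rule: from formulas $\varphi$, $\psi$ and variables $x,y$ one forms $(Q^{\mathrm{ec}}x,y)[\varphi,\psi]$, in which $x$ and $y$ are bound. This formula is true exactly when $\varphi(x,y)$ and $\psi(x,y)$ both define endless orders and $\operatorname{cf}(D_\varphi)=\operatorname{cf}(D_\psi)$. The new quantifier may be nested and mixed freely with the first-order operations.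

A logic is \emph{compact} if a theory has a model as soon as each of its finite subsets has one, and it is \emph{complete} if its set of valid sentences is recursively enumerable. Conjecture~2.10 of \cite{GQ} states that $L(Q^{\mathrm{ec}})$ is compact and complete. We prove this in ZFC.

\begin{theorem}\label{thm:main}
\leavevmode
\begin{enumerate}
\item[(1)] Every theory of $L(Q^{\mathrm{ec}})$, in a vocabulary of any cardinality, all of whose finite subsets have models, has a model.
\item[(2)] For every recursive vocabulary, the set of valid sentences of $L(Q^{\mathrm{ec}})$ is recursively enumerable.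
\end{enumerate}
\end{theorem}

For a class $C$ of regular cardinals, let $(Q^{\mathrm{cf}}_Cx,y)\,\varphi(x,y)$ say that $\varphi$ defines an endless order whose cofinality lies in $C$. The construction behind Theorem~\ref{thm:main} gives two further results.

\begin{theorem}\label{thm:colors}
Let $C_1,\dots,C_k$ be classes partitioning the class of all infinite regular cardinals. Then $L(Q^{\mathrm{ec}},Q^{\mathrm{cf}}_{C_1},\dots,Q^{\mathrm{cf}}_{C_k})$ is compact if and only if every $C_i$ is either finite (possibly empty) or a proper class. In that case it is also complete.
\end{theorem}

\begin{theorem}\label{thm:size}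
Let $\kappa_0$ be the least cardinal with $\kappa_0=\aleph_{\kappa_0}$. Every satisfiable countable $L(Q^{\mathrm{ec}})$-theory has a model of cardinality at most $\kappa_0$, and some satisfiable sentence has no model of cardinality less than $\kappa_0$. More generally, for infinite $\lambda$, a satisfiable theory of cardinality at most $\lambda$ has a model of cardinality at most the least $\kappa>\lambda$ with $\kappa=\aleph_\kappa$.
\end{theorem}

\subsection*{What one would guess}

A quantifier that compares two definable objects can easily destroy compactness. Consider the quantifier that compares the \emph{cardinalities} of two definable sets. With it one can say that $<$ is a linear order in which, for every $a$, the sets $\{x:x<a\}$ and $\{x:x\le a\}$ have different cardinalities. This holds exactly when every element has finitely many predecessors, so together with $c_0>c_1>c_2>\cdots$ it gives a theory that has no model although each finite part holds in $(\omega,<)$.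

For cofinality the evidence points the other way. Suppose that $\varphi$ and $\psi$ define endless orders, and call a relation $\eta(x,y)\subseteq D_\varphi\times D_\psi$ a \emph{link} if every $y\in D_\psi$ has some $x$ with $\eta(x,y)$, and for every $x_0\in D_\varphi$ there is $y_0\in D_\psi$ such that $\eta(x_1,y_1)$ and $y_1>y_0$ imply $x_1>x_0$. A link forces the two cofinalities to be equal. To see this, let $(y_\beta)_{\beta<\nu}$ be increasing and cofinal in $D_\psi$ with $\nu=\operatorname{cf}(D_\psi)$, and choose $x_\beta$ with $\eta(x_\beta,y_\beta)$. Every element of $D_\varphi$ lies below $x_\beta$ for all large $\beta$. Hence the $x_\beta$ are cofinal in $D_\varphi$, and any set of fewer than $\nu$ elements of $D_\varphi$ lies strictly below a single $x_\beta$, so it is not cofinal. Theorem~2.9 of \cite{GQ} says that for one quantifier $Q^{\mathrm{cf}}_C$, with $C$ neither empty nor the class of all regular cardinals, links are the only constraint. Namely, $L(Q^{\mathrm{cf}}_C)$ is completely axiomatized by the schemes of the first-order calculus, the scheme saying that $(Q^{\mathrm{cf}}_Cx,y)\,\varphi$ implies that $\varphi$ is a linear order on $D_\varphi$ without last element, and the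 scheme saying that no formula $\eta$ defines a link between an order $D_\varphi$ that satisfies $Q^{\mathrm{cf}}_C$ and an order $D_\psi$ without last element that fails it. One therefore expects that definable orders with no definable reason to have the same cofinality can be given different cofinalities in a suitable model. The conjecture in \cite{GQ} adds in parentheses that $L(Q^{\mathrm{ec}})$ should even have an axiomatization parallel to this one. We do not address that remark; our enumeration of the valid sentences goes through a set theory.

Two difficulties stand between this expectation and a proof. First, the usual constructions of model theory merge cofinalities. Let $U$ be a nonprincipal ultrafilter on $\omega$ and assume the continuum hypothesis. The ultrapower $\omega_1^\omega/U$ has cofinality $\aleph_1$, because every function $\omega\to\omega_1$ is bounded and so the constant functions are cofinal. The ultrapower $\omega^\omega/U$ also has cofinality $\aleph_1$, because it has at most $\aleph_1$ elements and countably many functions $g_k$ are dominated by $n\mapsto\max_{k\le n}g_k(n)+1$. So the analog of \L o\'s's theorem can fail for negated instances of $Q^{\mathrm{ec}}$. Second,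 $Q^{\mathrm{cf}}_C$ sorts the definable orders into two classes, whereas $Q^{\mathrm{ec}}$ sorts them into as many classes as there are cofinalities. A single sentence can demand a family of orders, indexed by all elements of the model, with pairwise different cofinalities (this is the sentence of Theorem~\ref{thm:size}). Every element added in order to adjust the cofinality of one order then brings in a new order whose cofinality must be adjusted too, without disturbing the first.

\subsection*{The method}

Truth in $L(Q^{\mathrm{ec}})$ can be computed inside a model $W$ of a fragment $S$ of set theory (Section~\ref{sec:S}). There every definable endless order has an internal cofinality, which is an internal regular cardinal $\kappa$, and its true cofinality is that of the ordered set of elements of $W$ below $\kappa$. So $W$ evaluates $Q^{\mathrm{ec}}$ correctly as soon as distinct internal regular cardinals have distinct true cofinalities, and everything reduces to one statement, Theorem~\ref{thm:prescribe}: a model of $S$ has an elementary extension in which these cofinalities are prescribed. Section~\ref{sec:reduction} states it and derives Theorem~\ref{thm:main}. Section~\ref{sec:small} works out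 by hand the cases of one and two cardinals and of a cardinal created by the construction; these cases dictate the shape of the proof, which occupies Sections~\ref{sec:families}--\ref{sec:bounding}. Theorems~\ref{thm:colors} and~\ref{thm:size} are proved in Sections~\ref{sec:colors} and~\ref{sec:size}.

\section{A set theory that computes the quantifier}\label{sec:S}

We need a recursive first-order theory that proves the basic facts about cofinality, has definable Skolem functions, and has, provably in ZFC, well-founded models containing any given structure. ZFC itself fails the last requirement, so we take a fragment with only a few power sets.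

\begin{definition}\label{def:S}
$S$ is the following theory in the language $\{\in,\triangleleft,\theta\}$, where $\triangleleft$ is a binary relation symbol and $\theta$ is a constant:
\begin{itemize}
\item Extensionality, Foundation, Pairing, Union, Infinity;
\item Separation and Collection for all formulas of this language;
\item $\triangleleft$ is a linear order of the universe, and every nonempty class definable with parameters has a $\triangleleft$-least element (a scheme);
\item $\theta$ is an infinite cardinal;
\item the iterated power set $\mathcal P^k(\theta)$ exists, for each $k\in\mathbb N$.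
\end{itemize}
\end{definition}

The theory $S$ is recursive. Replacement follows from Collection and Separation, so $S$ allows definitions by transfinite recursion and proves that every well-ordered set is isomorphic to an ordinal. In $S$, a \emph{regular cardinal} is an infinite limit ordinal $\kappa$ such that no function from an ordinal below $\kappa$ to $\kappa$ has unbounded range; such an ordinal is a cardinal. Put
\[
\mathrm{Reg}=\{\kappa\le\theta:\kappa\text{ is a regular cardinal}\}.
\]

\begin{lemma}\label{lem:S}
The theory $S$ proves the following.
\begin{enumerate}
\item[(S1)] Every set can be well-ordered.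
\item[(S2)] If $D$ is a linear order without last element and $0<|D|\le\theta$, then there is a unique $\kappa\in\mathrm{Reg}$ that has a strictly increasing map to $D$ with cofinal range. We denote it by $\operatorname{cf}(D)$.
\item[(S3)] Let $\rho\in\mathrm{Reg}$, where $\rho=\omega$ is allowed. The supremum of fewer than $\rho$ ordinals below $\rho$ is below $\rho$, and the union of fewer than $\rho$ sets of size less than $\rho$ has size less than $\rho$.
\item[(S4)] For each $p\in\mathbb N$: if $D\subseteq\theta^p$ and $T\colon D\to\mathrm{Reg}$, then $X=\prod_{z\in D}T(z)$ is a nonempty set, $\mathcal P(X)$ exists, and every family of subsets of $X$ with the finite intersection property is contained in an ultrafilter on $X$.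
\end{enumerate}
\end{lemma}

\begin{proof}
We argue in $S$.

(S1) For a set $a$, the restriction of $\triangleleft$ to $a$ is a set by Separation, and every nonempty subset of $a$ has a $\triangleleft$-least element.

(S2) Let $\kappa$ be the least ordinal that has a map $u\colon\kappa\to D$ with cofinal range; then $\kappa\le|D|\le\theta$. Let $A$ be the set of $\alpha<\kappa$ such that $u(\beta)<u(\alpha)$ for all $\beta<\alpha$. The map $u$ is strictly increasing on $A$, and $u[A]$ is cofinal: given $d\in D$, the least $\alpha$ with $u(\alpha)\ge d$ satisfies $u(\beta)<d\le u(\alpha)$ for $\beta<\alpha$, so $\alpha\in A$. The order type of $A$ is at most $\kappa$, and it equals $\kappa$ by minimality. This gives a strictly increasing $h\colon\kappa\to D$ with cofinal range. Since $D$ is nonempty and has no last element, $\kappa$ is a nonzero limit ordinal. If $w\colon\beta\to\kappa$ had unbounded range with $\beta<\kappa$, then $h\circ w$ would have cofinal range in $D$, against the minimality of $\kappa$. So $\kappa\in\mathrm{Reg}$. For uniqueness, let $h\colon\kappa\to D$ and $h'\colon\kappa'\to D$ be strictly increasing with cofinal range, $\kappa<\kappa'$, and $\kappa'$ regular. The map $\alpha\mapsto\min\{\beta:h'(\beta)\ge h(\alpha)\}$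 from $\kappa$ to $\kappa'$ has unbounded range, since for each $\beta_0<\kappa'$ some $\alpha$ has $h(\alpha)>h'(\beta_0)$. This contradicts the regularity of $\kappa'$.

(S3) The first statement is the definition of regularity, as the index set is in bijection with an ordinal below $\rho$. For the second, if $\rho=\omega$ it says that a finite union of finite sets is finite. If $\rho>\omega$, let $\mu$ be the largest of $\omega$, the size of the index set, and the supremum of the sizes of the sets. By the first statement $\mu$ is an infinite cardinal below $\rho$, and by (S1) the union injects into $\mu\times\mu$, which has size $\mu$.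

(S4) Since $T(z)\le\theta$, every element of $X$ is a subset of $\theta^p\times\theta$, which is in bijection with $\theta$. Hence $\mathcal P(\theta^p\times\theta)$ exists by Replacement from $\mathcal P(\theta)$, and $X$ is a set by Separation. It contains the function with constant value $0$. As $X$ injects into $\mathcal P(\theta)$, the set $\mathcal P(X)$ exists by Replacement from $\mathcal P^2(\theta)$. Let $\mathcal F\subseteq\mathcal P(X)$ have the finite intersection property and enumerate $\mathcal P(X)=\{Y_\alpha:\alpha<\mu\}$. By recursion let $Z_\alpha=Y_\alpha$ if $\mathcal F\cup\{Z_\beta:\beta<\alpha\}\cup\{Y_\alpha\}$ has the finite intersection property, and $Z_\alpha=X\setminus Y_\alpha$ otherwise. The property survives each step: if one finite subfamily had intersection disjoint from $Y_\alpha$ and another had intersection disjoint from $X\setminus Y_\alpha$, their union would have empty intersection. So $\{Z_\alpha:\alpha<\mu\}$ contains $\mathcal F$, has the finite intersection property, and contains $Y$ or $X\setminus Y$ for each $Y\subseteq X$; such a family is an ultrafilter.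
\end{proof}

Let $W\models S$. Models of $S$ need not be well-founded, and we must keep apart what $W$ believes (\emph{internal} notions) and what is true of $W$ as a structure (\emph{real} notions). For $\kappa\in\mathrm{Reg}^W$, that is, for $\kappa\in W$ with $W\models\kappa\in\mathrm{Reg}$, let $\kappa^W$ be the real linear order with universe $\{a\in W:W\models a\in\kappa\}$, ordered by $\in^W$. It is nonempty and has no last element, so $\operatorname{cf}(\kappa^W)$ is a real infinite regular cardinal. If $W$ is countable, all these cofinalities equal $\aleph_0$. We are interested in the opposite extreme.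

\begin{definition}\label{def:separated}
A model $W$ of $S$ is \emph{separated} if $\operatorname{cf}(\kappa^W)\neq\operatorname{cf}((\kappa')^W)$ whenever $\kappa\neq\kappa'$ are in $\mathrm{Reg}^W$.
\end{definition}

\begin{lemma}[Standard models]\label{lem:standard}
Let $\theta$ be an infinite cardinal, let $\chi=(\beth_\omega(\theta))^+$, let $H(\chi)$ be the set of all sets whose transitive closure has cardinality less than $\chi$, and let $\triangleleft$ be a well-order of $H(\chi)$. Then $H=(H(\chi),\in,\triangleleft,\theta)$ is a separated model of $S$. Moreover, $\mathrm{Reg}^H$ is the set of real infinite regular cardinals $\kappa\le\theta$, and $\operatorname{cf}(\kappa^H)=\kappa$.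
\end{lemma}

\begin{proof}
The set $H(\chi)$ is transitive and, since $\chi$ is regular, contains each of its subsets of cardinality less than $\chi$. This gives Pairing, Union, Separation and Collection. The power sets exist because $|\mathcal P^k(\theta)|=\beth_k(\theta)<\chi$. All functions between ordinals at most $\theta$ belong to $H(\chi)$, so internal and real regularity agree up to $\theta$, and $\kappa^H=\kappa$ by transitivity.
\end{proof}

\subsection*{The translation}

Fix a vocabulary $\tau$. Add to the language of $S$ a constant $\dot M$ and a constant $\dot s$ for each symbol $s\in\tau$. Let $\mathrm{Str}_\tau$ consist of the sentences ``$\emptyset\neq\dot M\subseteq\theta$'', ``$\dot R\subseteq\dot M^r$'' for each $r$-ary relation symbol $R$, ``$\dot F$ is a function from $\dot M^r$ to $\dot M$'' for each $r$-ary function symbol $F$, and ``$\dot c\in\dot M$'' for each constant symbol $c$. A model $W$ of $S\cup\mathrm{Str}_\tau$ determines a real $\tau$-structure $M^W$: its universe is $\{a\in W:W\models a\in\dot M\}$, the relation $R$ holds of $\bar a$ when $W\models\bar a\in\dot R$, the function $F$ sends $\bar a$ to the $b$ with $W\models\dot F(\bar a)=b$, and $c$ names the element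 $\dot c^W$. Note that $\tau$ need not be an element of $W$; only the interpretation of each single symbol is.

To each $L(Q^{\mathrm{ec}})$-formula $\varphi(\bar v)$ over $\tau$ we assign a first-order formula $\varphi^*(\bar v)$ in the expanded language. Atomic formulas are translated by evaluating terms with the $\dot F$ and $\dot c$ and reading $R(\bar a)$ as $\bar a\in\dot R$; the translation commutes with the connectives; and $(\exists v\,\varphi)^*$ is $(\exists v\in\dot M)\,\varphi^*$. The formula $((Q^{\mathrm{ec}}x,y)[\varphi,\psi])^*$ says:
\begin{quote}
$\varphi^*$ restricted to the set $D=\{y\in\dot M:(\exists x\in\dot M)\,\varphi^*(x,y)\}$, and $\psi^*$ restricted to the set $D'=\{y\in\dot M:(\exists x\in\dot M)\,\psi^*(x,y)\}$, are linear orders without last element, $D$ and $D'$ are nonempty, and $\operatorname{cf}(D)=\operatorname{cf}(D')$.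
\end{quote}
The sets $D$, $D'$ and their orders exist by Separation, with the values of the new constants as parameters, and (S2) applies because $D,D'\subseteq\theta$. The map $\varphi\mapsto\varphi^*$ is effective.

\begin{lemma}[Truth lemma]\label{lem:truth}
Let $W\models S\cup\mathrm{Str}_\tau$ be separated. For every $L(Q^{\mathrm{ec}})$-formula $\varphi(\bar v)$ and all $\bar a$ in $M^W$,
\[
M^W\models\varphi(\bar a)\iff W\models\varphi^*(\bar a).
\]
\end{lemma}

\begin{proof}
We use induction on $\varphi$. The first-order steps are immediate from the definition of $M^W$. Consider $(Q^{\mathrm{ec}}x,y)[\varphi,\psi]$ with parameters $\bar a$. By the induction hypothesis, the real set $D_\varphi\subseteq M^W$ consists of the $W$-elements of the internal set $D$, with the same order, and the same holds for $D_\psi$ and $D'$. Being an endless order is expressed by quantifying over elements of $\dot M$ only, so it holds really if and only if it holds internally. If it fails for $\varphi$ or $\psi$, both sides of the equivalence are false. Otherwise let $\kappa$ and $\kappa'$ be the internal cofinalities of $D$ and $D'$. An internal strictly increasing map from $\kappa$ to $D$ with cofinal range induces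 a real strictly increasing map from $\kappa^W$ to $D_\varphi$ with cofinal range. Therefore
\begin{equation}\label{eq:realcf}
\operatorname{cf}(D_\varphi)=\operatorname{cf}(\kappa^W),\qquad \operatorname{cf}(D_\psi)=\operatorname{cf}((\kappa')^W).
\end{equation}
If $\kappa=\kappa'$, the real cofinalities agree. If $\kappa\neq\kappa'$, they differ because $W$ is separated.
\end{proof}

Separation of $W$ is used only in the last sentence, to keep internally different cofinalities really different.

\section{Reduction to prescribing cofinalities}\label{sec:reduction}

The technical core of the paper is the following theorem. The regular cardinals of the final model are not known in advance, so their cofinalities are prescribed in installments, each as soon as the cardinal has appeared.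

\begin{theorem}[Prescribing cofinalities]\label{thm:prescribe}
Let $W_0\models S$ and let $\lambda_0\le\lambda_1\le\cdots$ be infinite cardinals with $|W_0|\le\lambda_0$. There is a construction of an elementary chain $W_0\prec W_1\prec W_2\prec\cdots$ with $|W_n|\le\lambda_n$ in which, at stage $n$, after $W_n$ is built, one chooses arbitrarily an infinite regular cardinal $\nu_\kappa\le\lambda_{n+1}$ for each $\kappa\in\mathrm{Reg}^{W_n}\setminus W_{n-1}$ (where $W_{-1}=\emptyset$). Whatever choices are made, the union $W=\bigcup_nW_n$, an elementary extension of $W_0$, satisfies $\operatorname{cf}(\kappa^W)=\nu_\kappa$ for all $\kappa\in\mathrm{Reg}^W$.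
\end{theorem}

The bound $\nu_\kappa\le\lambda_{n+1}$ is there because the construction adds $\nu_\kappa$ elements below $\kappa$ in passing from $W_n$ to $W_{n+1}$.

\begin{corollary}\label{cor:separate}
Let $W_0\models S$, let $\lambda\ge|W_0|$ be infinite, and put $\lambda_0=\lambda$ and $\lambda_{n+1}=\aleph_{\lambda_n^+}$. Then $W_0$ has a separated elementary extension $W$ with $|W|\le\sup_n\lambda_n$.
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:prescribe}. At stage $n$ there are at most $|W_n|\le\lambda_n$ new elements of $\mathrm{Reg}$. Assign to them distinct cardinals among the $\lambda_n^+$ cardinals $\aleph_{\alpha+1}$ with $\lambda_n\le\alpha<\lambda_n^+$. These are regular, and $\lambda_n\le\aleph_{\lambda_n}<\aleph_{\alpha+1}<\aleph_{\lambda_n^+}=\lambda_{n+1}$. So cardinals chosen at different stages lie in disjoint intervals, and $\kappa\mapsto\nu_\kappa$ is injective on $\mathrm{Reg}^W$.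
\end{proof}

For an $L(Q^{\mathrm{ec}})$-theory $T$ over $\tau$, let $T^*$ be the first-order theory $S\cup\mathrm{Str}_\tau\cup\{\sigma^*:\sigma\in T\}$.

\begin{proposition}\label{prop:reduction}
$T$ has a model if and only if $T^*$ has a model.
\end{proposition}

\begin{proof}
Let $M\models T$. Choose an infinite cardinal $\theta\ge|M|$ and assume that the universe of $M$ is a subset of $\theta$. Let $H$ be the standard model of Lemma~\ref{lem:standard}. The universe of $M$ and the interpretation of each symbol of $\tau$ belong to $H(\chi)$, so they interpret the new constants, and then $H\models\mathrm{Str}_\tau$ and $M^H=M$. Since $H$ is separated, Lemma~\ref{lem:truth} gives $H\models T^*$.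

Conversely, let $W_0\models T^*$. Apply Corollary~\ref{cor:separate} to the reduct of $W_0$ to the language of $S$, and interpret the additional constants in the extension $W$ by the same elements as in $W_0$. Then $W$ is an elementary extension of $W_0$ in the larger language, so $W\models T^*$, and $M^W\models T$ by Lemma~\ref{lem:truth}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
(1) Let every finite subset of the $\tau$-theory $T$ have a model; symbols of $\tau$ that such a model does not interpret can be interpreted arbitrarily. A finite subset of $T^*$ is contained in $\Delta^*$ for some finite $\Delta\subseteq T$, and $\Delta^*$ has a model by Proposition~\ref{prop:reduction}. By the compactness theorem of first-order logic $T^*$ has a model, and by Proposition~\ref{prop:reduction} so does $T$.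

(2) Let $\sigma$ be a sentence and let $\tau_\sigma$ be the finite set of symbols occurring in it. The sentence $\sigma$ is valid if and only if $\neg\sigma$ has no model over $\tau_\sigma$. By Proposition~\ref{prop:reduction} and G\"odel's completeness theorem, this holds if and only if
\[
S\vdash\textstyle\bigwedge\mathrm{Str}_{\tau_\sigma}\to\neg(\neg\sigma)^*.
\]
The sentence on the right is computed effectively from $\sigma$, and the consequences of the recursive theory $S$ are recursively enumerable.
\end{proof}

\begin{remark}\label{rem:large}
All cofinalities chosen in Corollary~\ref{cor:separate} exceed $\lambda$. By \eqref{eq:realcf}, a satisfiable theory therefore has, for each $\lambda$, a model in which every definable endless order has cofinality greater than $\lambda$. The quantifier $Q^{\mathrm{ec}}$ compares cofinalities but cannot pin down any one of them, in contrast with the cardinality quantifier of the introduction, which pins down finiteness.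
\end{remark}

\section{Generic elements and three small cases}\label{sec:small}

From here to the end of Section~\ref{sec:bounding} we fix $W_0$ and $(\lambda_n)_{n<\omega}$ as in Theorem~\ref{thm:prescribe} and put $\lambda_\omega=\sup_n\lambda_n$.

\subsection*{The ambient model}

A structure $\mathbb W$ is \emph{$\mu^+$-saturated} if every set of formulas in one variable with at most $\mu$ parameters from $\mathbb W$, each finite part of which is satisfied by some element of $\mathbb W$, is satisfied by a single element. Every structure has a $\mu^+$-saturated elementary extension. Fix a $\lambda_\omega^+$-saturated $\mathbb W\succ W_0$. All models to be constructed lie between $W_0$ and $\mathbb W$. Set-theoretic statements about elements of $\mathbb W$, such as ``$\kappa\in\mathrm{Reg}$'', ``$e<\kappa$'', ``$E$ is an ultrafilter on $X$'' or ``$|C|<\rho$'', are evaluated in $\mathbb W$. The cardinals $\lambda_n$ and $\nu_\kappa$ and the sets that index families of elements are real.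

A \emph{term} is a total function $\mathbb W^r\to\mathbb W$ that is definable in $\mathbb W$ with parameters from $W_0$. For $A\subseteq\mathbb W$ let $\operatorname{Hull}(A)$ be the set of elements definable in $\mathbb W$ with parameters from $W_0\cup A$. We use three facts.
\begin{itemize}
\item $W_0\prec\operatorname{Hull}(A)\prec\mathbb W$. By the Tarski--Vaught test it suffices that a nonempty class definable over $\operatorname{Hull}(A)$ meets $\operatorname{Hull}(A)$, and its $\triangleleft$-least element is a witness. Also $\operatorname{Hull}(\emptyset)=W_0$.
\item $|\operatorname{Hull}(A)|\le\lambda_0+|A|$.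
\item Every $e\in\operatorname{Hull}(\{a_1,\dots,a_r\})$ has the form $t(a_1,\dots,a_r)$ for a term $t$. If $\varphi(v,a_1,\dots,a_r)$ defines $e$, let $t(\bar u)$ be the $\triangleleft$-least $v$ with $\varphi(v,\bar u)$ if there is one, and $0$ otherwise.
\end{itemize}

To lengthen $\kappa$ we want a new element below $\kappa$ that lies above all elements below $\kappa$ definable so far. An internal ultrafilter organizes this choice, and it makes the type of the new element definable from the old ones, which will matter in Section~\ref{sec:families}.

\begin{definition}\label{def:generic}
Let $E\in\mathbb W$ be an ultrafilter and $A\subseteq\mathbb W$. An element $a\in\mathbb W$ is \emph{$E$-generic over $A$} if $a\in Y$ for every $Y\in E$ with $Y\in\operatorname{Hull}(A)$.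
\end{definition}

\begin{lemma}\label{lem:generic}
Let $E$ be an ultrafilter on $X$.
\begin{enumerate}
\item[(a)] If $|A|\le\lambda_\omega$, there is an element $E$-generic over $A$.
\item[(b)] If $E\in\operatorname{Hull}(A)$ and $a$ is $E$-generic over $A$, then $a\in X$, and for every formula $\varphi(\bar u,v)$ with parameters in $W_0$ and all $\bar c$ in $A$,
\[
\varphi(\bar c,a)\iff\{v\in X:\varphi(\bar c,v)\}\in E.
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The formulas $v\in Y$, for $Y\in E$ in $\operatorname{Hull}(A)$, have at most $\lambda_\omega$ parameters, and finitely many members of $E$ have a common element. Apply saturation.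

(b) We have $X=\bigcup E\in\operatorname{Hull}(A)$, so $X$, the set $Y=\{v\in X:\varphi(\bar c,v)\}$, and $X\setminus Y$ are in $\operatorname{Hull}(A)$. If $Y\in E$ then $a\in Y$, and otherwise $X\setminus Y\in E$ and $a\in X\setminus Y$.
\end{proof}

In the rest of this section $\nu$ and $\nu'$ are real infinite regular cardinals at most $\lambda_\omega$. For $\kappa\in\mathrm{Reg}^{W_0}$, let $E_\kappa\in W_0$ be an ultrafilter on $\kappa$ that contains all final segments $\{\xi:\alpha<\xi<\kappa\}$, $\alpha<\kappa$; it exists by (S4) with $D$ a single point. If $a$ is $E_\kappa$-generic over $A$, then $a<\kappa$ and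
\begin{equation}\label{eq:above}
e<a\quad\text{for all } e\in\operatorname{Hull}(A)\text{ with }e<\kappa,
\end{equation}
because the final segment above $e$ is a member of $E_\kappa$ in $\operatorname{Hull}(A)$.

\subsection*{One cardinal}

Let $\kappa\in\mathrm{Reg}^{W_0}$. By recursion on $i<\nu$ choose $x_i$ that is $E_\kappa$-generic over $\{x_j:j<i\}$, and let $W=\operatorname{Hull}(\{x_i:i<\nu\})$. By \eqref{eq:above} the sequence $(x_i)$ is increasing. An element $e<\kappa$ of $W$ is definable from finitely many $x_j$, so $e<x_i$ for any $i$ above their indices. Thus $\operatorname{cf}(\kappa^W)=\nu$.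

\subsection*{Two cardinals: the larger one comes first}

Let $\kappa>\kappa'$ be in $\mathrm{Reg}^{W_0}$. Choose $(x_i)_{i<\nu}$ as before, and then choose $y_j$ for $j<\nu'$ so that $y_j$ is $E_{\kappa'}$-generic over all the $x_i$ and the earlier $y_{j'}$. Let $W$ be the hull of all $x_i$ and $y_j$. As above, $(y_j)$ is increasing and cofinal in $(\kappa')^W$. The question is whether the $y_j$, which were chosen later, define elements of $\kappa$ above all $x_i$. They do not. Let $e=t(\bar x,\bar y)<\kappa$, where $\bar x$ has indices below $i$ and $\bar y$ has length $p$. Forget the values of $\bar y$ and keep only the bound $\kappa'$ on them: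
\[
g=\sup\{t(\bar x,\bar w)+1:\bar w\in(\kappa')^p,\ t(\bar x,\bar w)\text{ is an ordinal below }\kappa\}.
\]
The supremum is taken over at most $\kappa'<\kappa$ ordinals, so $g<\kappa$ by (S3). Since $g\in\operatorname{Hull}(\bar x)$, we get $g<x_i$ from \eqref{eq:above}, and $e<g$ because $\bar w=\bar y$ is among the tuples considered. So $\operatorname{cf}(\kappa^W)=\nu$ and $\operatorname{cf}((\kappa')^W)=\nu'$.

The opposite order fails. Suppose $\omega_1\le\theta$ in $W_0$, and take $\kappa=\omega_1$, $\kappa'=\omega$. Working in $W_0$, fix distinct subsets $r_\alpha$ of $\omega$ for $\alpha<\omega_1$, and let $A_n$ be the one of the sets $\{\alpha:n\in r_\alpha\}$, $\{\alpha:n\notin r_\alpha\}$ that belongs to $E_{\omega_1}$. The intersection of all $A_n$ has at most one element. Let $h(\alpha)$ be the least $n$ with $\alpha\notin A_n$, and $0$ if there is none. For each $n$ the set $\{\alpha:h(\alpha)>n\}$ contains $A_0\cap\dots\cap A_n$ up to at most one point, so it is in $E_{\omega_1}$. Now if $x$ is $E_{\omega_1}$-generic over the $y_j$, then $h(x)$ is an internal natural number above every $y_j$, and the $y_j$ are no longer cofinal in $\omega$.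

So each generator must be generic over the generators for all larger cardinals and over the earlier generators for its own cardinal, while the generators for smaller cardinals are rendered harmless by a supremum. With infinitely many cardinals, the order ``larger cardinals first'' is in general not a well-order, and the recursion has to be replaced by a compactness argument; this is done in Section~\ref{sec:families}.

\subsection*{A cardinal created by the construction}

The more serious obstacle is a circularity. Suppose $\aleph_\omega\le\theta$ in $W_0$. Internally, each $\aleph_n$ with $n<\omega$ is regular. Let $y_0$ be the first generator for $\omega$, so that $y_0\notin W_0$, and let $\kappa=\aleph_{y_0}$. This is an element of $\mathrm{Reg}$ larger than $\omega$, and it is not in $W_0$ because $y_0$ is definable from it. By the previous case the generators for $\kappa$ should be chosen \emph{before} $y_0$; but before $y_0$ is chosen, $\kappa$ has no name.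

The way out is to choose, before $y_0$, an element below \emph{every candidate} $\aleph_n$ for $\kappa$, that is, a function. Let $X=\prod_{n<\omega}\aleph_n\in W_0$, and let $E\in W_0$ be an ultrafilter on $X$ containing, for each $g\in X$, the cone $\{f\in X:(\forall n<\omega)\ g(n)<f(n)\}$. Choose $f_i$ for $i<\nu$, each $E$-generic over the earlier ones. Then choose $y_j$ for $j<\nu'$, each $E_\omega$-generic over all $f_i$ and the earlier $y_{j'}$. Finally put
\[
\kappa=\aleph_{y_0},\qquad x_i=f_i(y_0)<\kappa,\qquad W=\operatorname{Hull}(\{x_i:i<\nu\}\cup\{y_j:j<\nu'\}).
\]
An element $e<\omega$ of $W$ is definable from the $f_i$ and finitely many $y_{j'}$, so it lies below some $y_j$ by \eqref{eq:above}, and $\operatorname{cf}(\omega^W)=\nu'$. Next let $e=t(x_{i_1},\dots,x_{i_r},y_0,\bar y)<\kappa$ with $i_1,\dots,i_r<i$ and $\bar y$ of length $p$. The supremum from the previous case cannot be taken over $y_0$, since the bound $\kappa$ depends on it. We treat $y_0$ as a variable instead: let $g(0)=0$ and, for $1\le n<\omega$,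
\[
g(n)=\sup\{t(f_{i_1}(n),\dots,f_{i_r}(n),n,\bar w)+1:\bar w\in\omega^p,\ \text{the value of $t$ is an ordinal below }\aleph_n\}.
\]
Each $g(n)$ with $n\ge1$ is a countable supremum of ordinals below $\aleph_n$, so $g\in X$. Moreover $g\in\operatorname{Hull}(\{f_{i_1},\dots,f_{i_r}\})$, so the cone above $g$ contains $f_i$. Evaluating at $y_0\ge1$ gives $e<g(y_0)<f_i(y_0)=x_i$. Hence $(x_i)_{i<\nu}$ is increasing and cofinal in $\kappa^W$, and $\operatorname{cf}(\kappa^W)=\nu$.

The functions $f_i$ are scaffolding and are not among the generators of $W$. The reason appears when one goes on to treat a cardinal $\rho>\kappa$ such as $\aleph_{y_1}$: a supremum over the possible values of $x_i$ has only $\kappa<\rho$ terms, while the possible values of $f_i$ fill the product $X$, which has size at least $\aleph_\omega>\rho$.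

In general a new cardinal $\kappa$ is named by finitely many generators, some belonging to cardinals larger than $\kappa$ and some to cardinals smaller than $\kappa$. The latter are treated as variables $\bar z$, like $n$ above. The former are values of functions chosen earlier, and their arguments may again involve the generators being treated as variables, so they have to be recomputed from $\bar z$, like $f_{i_1}(n)$ above. Section~\ref{sec:construction} sets up this bookkeeping.

\section{Generic families along a linear order}\label{sec:families}

The index set of the construction is a linear order that grows in $\omega$ steps, and new indices are inserted between old ones. An old element must then turn out to be generic over elements chosen after it. This section shows that such insertions are always possible. We first extend saturation to many variables.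

\begin{lemma}\label{lem:manyvars}
Let $\Gamma$ be a set of formulas in variables $(v_\alpha)_{\alpha<\mu}$, $\mu\le\lambda_\omega$, with at most $\lambda_\omega$ parameters from $\mathbb W$. If every finite subset of $\Gamma$ is satisfiable in $\mathbb W$, then so is $\Gamma$.
\end{lemma}

\begin{proof}
Choose $b_\alpha$ by recursion so that $\Gamma$ remains finitely satisfiable after substituting $b_\beta$ for $v_\beta$, $\beta\le\alpha$. Suppose $b_\beta$ has been chosen for $\beta<\alpha$. A finite subset of $\Gamma$ involves finitely many variables, so the result $\Gamma_\alpha$ of substituting all $b_\beta$ with $\beta<\alpha$ is finitely satisfiable. For each finite part of $\Gamma_\alpha$, take its conjunction and quantify existentially all variables other than $v_\alpha$. The resulting formulas in $v_\alpha$ have at most $\lambda_\omega$ parameters, and finitely many of them are satisfied by the $\alpha$-th coordinate of a tuple satisfying the union of the finite parts. Let $b_\alpha$ satisfy all of them. In the end $(b_\alpha)_{\alpha<\mu}$ satisfies each formula of $\Gamma$.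
\end{proof}

If $(I,\sqsubset)$ is a linear order and $F\subseteq I$ is finite, a tuple indexed by $F$ is identified with a tuple of length $|F|$ through the increasing enumeration of $F$. For a family $\bar f=(f_l)_{l\in I}$ we write $\bar f{\upharpoonright}F=(f_l)_{l\in F}$.

\begin{definition}\label{def:scheme}
An \emph{ultrafilter scheme} on a linear order $(I,\sqsubset)$ assigns to each $l\in I$ a finite set $\pi(l)\subseteq\{m\in I:m\sqsubset l\}$ and a term $\varepsilon_l$ with arguments indexed by $\pi(l)$, such that
\begin{itemize}
\item every value of $\varepsilon_l$ is an ultrafilter on some set, and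
\item every finite subset of $I$ is contained in a finite $\pi$-closed set,
\end{itemize}
where $J\subseteq I$ is \emph{$\pi$-closed} if $\pi(l)\subseteq J$ for all $l\in J$. For $\pi$-closed $J$, a family $(f_l)_{l\in J}$ of elements of $\mathbb W$ is \emph{generic} if every $f_l$ is $\varepsilon_l(\bar f{\upharpoonright}\pi(l))$-generic over $\{f_m:m\in J,\ m\sqsubset l\}$.
\end{definition}

Thus the ultrafilter for $f_l$ is computed from finitely many earlier members of the family. The restriction of a generic family to a $\pi$-closed subset is generic, since the ultrafilters are the same and the hulls are smaller.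

\begin{lemma}\label{lem:families}
Let an ultrafilter scheme on $(I,\sqsubset)$ be given.
\begin{enumerate}
\item[(a)] If $F\subseteq I$ is finite and $\pi$-closed, there is a generic family indexed by $F$, and any two such families satisfy the same formulas with parameters in $W_0$.
\item[(b)] If $|I|\le\lambda_\omega$ and $J\subseteq I$ is $\pi$-closed, then every generic family indexed by $J$ extends to a generic family indexed by $I$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $F=\{l_1\sqsubset\dots\sqsubset l_p\}$, so that $\pi(l_k)\subseteq\{l_1,\dots,l_{k-1}\}$. For existence, choose $f_{l_1},\dots,f_{l_p}$ successively by Lemma~\ref{lem:generic}(a). Let $\bar f$ and $\bar f'$ be generic. We show by induction on $k$ that their initial parts of length $k$ satisfy the same formulas over $W_0$. For $k=0$ there is nothing to prove. Let $\varphi(\bar u,v)$ be a formula over $W_0$ with $\bar u$ indexed by $\{l_1,\dots,l_{k-1}\}$, and let $\varphi^\circ(\bar u)$ say that, with $E=\varepsilon_{l_k}(\bar u{\upharpoonright}\pi(l_k))$, the set $\{v\in\bigcup E:\varphi(\bar u,v)\}$ belongs to $E$. This is again a formula over $W_0$. By Lemma~\ref{lem:generic}(b), the induction hypothesis, and Lemma~\ref{lem:generic}(b)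 again,
\begin{align*}
\varphi(f_{l_1},\dots,f_{l_k})&\iff\varphi^\circ(f_{l_1},\dots,f_{l_{k-1}})\\
&\iff\varphi^\circ(f'_{l_1},\dots,f'_{l_{k-1}})\iff\varphi(f'_{l_1},\dots,f'_{l_k}).
\end{align*}

(b) Let $(f_m)_{m\in J}$ be generic. Take variables $v_l$ for $l\in I$, and let $\Gamma$ be the set of all formulas
\[
Y(v_{m_1},\dots,v_{m_r})\in\varepsilon_l(\bar v{\upharpoonright}\pi(l))\ \to\ v_l\in Y(v_{m_1},\dots,v_{m_r}),
\]
where $l\in I$, $m_1,\dots,m_r\sqsubset l$, and $Y$ is a term. Every element of a hull is the value of a term, so a family indexed by $I$ is generic if and only if it satisfies $\Gamma$. Let $\Gamma_J$ be obtained from $\Gamma$ by substituting $f_m$ for $v_m$, $m\in J$. Note that $\Gamma_J$ includes the formulas with $l\in J$ and some $m_i\notin J$, which ask an old element to be generic over new ones. By Lemma~\ref{lem:manyvars} it suffices to show that $\Gamma_J$ is finitely satisfiable.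

Let $\Gamma_0\subseteq\Gamma$ be finite, and let $F$ be a finite $\pi$-closed set containing the indices of its variables. By (a) there is a generic family $(f'_l)_{l\in F}$, chosen afresh also at the indices in $J$, and it satisfies $\Gamma_0$. Let $\gamma$ be the conjunction of $\Gamma_0$ with the variables $v_l$, $l\in F\setminus J$, quantified existentially. Then $\gamma$ is a formula over $W_0$ that holds of $\bar f'{\upharpoonright}(F\cap J)$. The set $F\cap J$ is $\pi$-closed, so $\bar f'{\upharpoonright}(F\cap J)$ and $\bar f{\upharpoonright}(F\cap J)$ are both generic, and by (a) $\gamma$ holds of $\bar f{\upharpoonright}(F\cap J)$. This says that the part of $\Gamma_J$ coming from $\Gamma_0$ is satisfiable.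
\end{proof}

The proof of (a) needs $\varepsilon_l$ to be definable over $W_0$ from \emph{earlier} members of the family alone. In the construction below this means that the ultrafilter used for a new cardinal $\kappa$ may not mention $\kappa$ as a parameter.

\section{The construction}\label{sec:construction}

We define by recursion on $n$ an index set $L_n$, elements $f_l,x_l\in\mathbb W$ for $l\in L_n$, and the model
\[
W_n=\operatorname{Hull}(\{x_l:l\in L_n\}).
\]
The indices are pairs $l=(\kappa,i)$ with $\kappa\in\mathrm{Reg}$ and $i<\nu_\kappa$ a real ordinal; we write $\kappa(l)=\kappa$. The element $x_{(\kappa,i)}$ will be the $i$-th term of a cofinal sequence in $\kappa$, and $f_{(\kappa,i)}$ is the function of which it is a value. Put $L_0=\emptyset$, which is consistent with $\operatorname{Hull}(\emptyset)=W_0$, and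
\[
L_{n+1}=\{(\kappa,i):\kappa\in\mathrm{Reg}\cap W_n,\ i<\nu_\kappa\}.
\]
The \emph{rank} of $\kappa$ is the least $n$ with $\kappa\in W_n$, and the rank of $l$ is the rank of $\kappa(l)$. So $L_n$ consists of the indices of rank less than $n$. Indices are ordered linearly with larger cardinals first:
\[
(\kappa,i)\sqsubset(\kappa',i')\iff\kappa>\kappa'\ \text{ or }\ (\kappa=\kappa'\text{ and }i<i').
\]

At stage $n$ we attach to each $\kappa\in\mathrm{Reg}$ of rank $n$ a finite set $s(\kappa)\subseteq L_n$, its \emph{support}, and two terms $t_\kappa$ and $\varepsilon_\kappa$. The elements of $s(\kappa)$ have rank less than that of $\kappa$, so no pair $(\kappa,j)$ is in $s(\kappa)$, and $s(\kappa)$ is the disjoint union of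
\[
s^+(\kappa)=\{m\in s(\kappa):\kappa(m)>\kappa\}\qquad\text{and}\qquad s^-(\kappa)=\{m\in s(\kappa):\kappa(m)<\kappa\}.
\]
For an index $l$ write $s(l)=s(\kappa(l))$ and $s^\pm(l)=s^\pm(\kappa(l))$. The elements of $s^+(l)$ precede $l$ and those of $s^-(l)$ follow $l$. A set $F$ of indices is \emph{closed} if $s(l)\subseteq F$ for all $l\in F$; unions of closed sets are closed. The recursion maintains the following conditions.
\begin{enumerate}
\item[(A)] For $\kappa$ of rank less than $n$, the support $s(\kappa)$ is finite and closed, and $\kappa=t_\kappa(\bar x{\upharpoonright}s(\kappa))$.
\item[(B)] The assignment $\pi(l)=s^+(l)$, $\varepsilon_l=\varepsilon_{\kappa(l)}$ is an ultrafilter scheme on $(L_n,\sqsubset)$, and $(f_l)_{l\in L_n}$ is a generic family for it.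
\item[(C)] For $l\in L_n$, $f_l$ is a function with $\bar x{\upharpoonright}s^-(l)$ in its domain, and $x_l=f_l(\bar x{\upharpoonright}s^-(l))<\kappa(l)$.
\end{enumerate}
By (A), a finite set $F\subseteq L_n$ is contained in the finite closed set $F\cup\bigcup_{l\in F}s(l)\subseteq L_n$.

\subsection*{Recomputing generators}

Condition (C) expresses $x_l$ through $f_l$ and generators with later indices. So, given the functions, the generators on a closed set can be computed backwards from those on a final segment. We need this computation for arbitrary inputs. Let $F$ be a finite closed set of indices and $B$ a final segment of $F$. For tuples $\bar u=(u_m)_{m\in F\setminus B}$ and $\bar y=(y_m)_{m\in B}$ of elements of $\mathbb W$, define the tuple $\hat y=\operatorname{Ext}^{\bar u}_{F,B}(\bar y)$ indexed by $F$ as follows: $\hat y{\upharpoonright}B=\bar y$, and for $m\in F\setminus B$, taken in $\sqsubset$-decreasing order,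
\[
\hat y_m=\begin{cases}u_m(\hat y{\upharpoonright}s^-(m))&\text{if $u_m$ is a function with $\hat y{\upharpoonright}s^-(m)$ in its domain,}\\ 0&\text{otherwise.}\end{cases}
\]
This is legitimate because $s^-(m)\subseteq F$ and all elements of $s^-(m)$ follow $m$. We omit the superscript when $\bar u=\bar f{\upharpoonright}(F\setminus B)$.
\begin{enumerate}
\item[(E1)] Each coordinate of $\operatorname{Ext}^{\bar u}_{F,B}(\bar y)$ is a term in $(\bar u,\bar y)$.
\item[(E2)] If (C) holds for all $m\in F\setminus B$, then $\operatorname{Ext}_{F,B}(\bar x{\upharpoonright}B)=\bar x{\upharpoonright}F$.
\item[(E3)] If $F'\subseteq F$ is closed, then $B\cap F'$ is a final segment of $F'$ and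
\[
\operatorname{Ext}_{F,B}(\bar y){\upharpoonright}F'=\operatorname{Ext}_{F',B\cap F'}(\bar y{\upharpoonright}(B\cap F')).
\]
\end{enumerate}
Fact (E1) holds because the recursion has finitely many steps. For (E2), if $\hat y$ and $\bar x$ agree at all indices of $F$ after $m$, then $\hat y_m=f_m(\bar x{\upharpoonright}s^-(m))=x_m$. For (E3), if the two sides agree at all indices of $F'$ after $m\in F'\setminus B$, they agree on $s^-(m)\subseteq F'$ and hence at $m$.

\subsection*{Stage $n$}

Suppose $L_n$, $(f_l,x_l)_{l\in L_n}$ and $W_n$ are given, with $|L_n|\le\lambda_n$ and (A)--(C), so that $|W_n|\le\lambda_n$. The cardinals $\nu_\kappa\le\lambda_{n+1}$ are now chosen for $\kappa$ of rank $n$. This determines $L_{n+1}\supseteq L_n$, and $|L_{n+1}|\le\lambda_n\cdot\lambda_{n+1}=\lambda_{n+1}$.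

\emph{Supports.} Let $\kappa\in\mathrm{Reg}$ have rank $n$. It is definable over $W_0$ from finitely many $x_l$, $l\in L_n$. Let $s(\kappa)\subseteq L_n$ be a finite closed set containing these indices, and let $t_\kappa$ be a term with $\kappa=t_\kappa(\bar x{\upharpoonright}s(\kappa))$. This gives (A) for $n+1$.

\emph{Candidates for $\kappa$.} The set $s^-(\kappa)$ is a final segment of the closed set $s(\kappa)$. We let the generators indexed by $s^-(\kappa)$ vary, recompute the others, and apply $t_\kappa$. For an arbitrary tuple $\bar u$ indexed by $s^+(\kappa)$ put
\begin{align*}
T^{\bar u}_\kappa(\bar z)&=t_\kappa\bigl(\operatorname{Ext}^{\bar u}_{s(\kappa),s^-(\kappa)}(\bar z)\bigr)\qquad\text{for }\bar z\in\theta^{s^-(\kappa)},\\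
D^{\bar u}_\kappa&=\{\bar z\in\theta^{s^-(\kappa)}:T^{\bar u}_\kappa(\bar z)\in\mathrm{Reg}\},\\
X^{\bar u}_\kappa&=\textstyle\prod_{\bar z\in D^{\bar u}_\kappa}T^{\bar u}_\kappa(\bar z).
\end{align*}
For $g\in X^{\bar u}_\kappa$ the \emph{cone above $g$} is $\{f\in X^{\bar u}_\kappa:(\forall\bar z\in D^{\bar u}_\kappa)\ g(\bar z)<f(\bar z)\}$. The cones have the internal finite intersection property: if $G\subseteq X^{\bar u}_\kappa$ is nonempty and internally finite, the function $\bar z\mapsto\max_{g\in G}g(\bar z)+1$ lies in $X^{\bar u}_\kappa$, because the values of $T^{\bar u}_\kappa$ on $D^{\bar u}_\kappa$ are limit ordinals, and it lies in the cone above each $g\in G$. By (S4) we may define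
\[
\varepsilon_\kappa(\bar u)=\text{the $\triangleleft$-least ultrafilter on $X^{\bar u}_\kappa$ that contains all cones.}
\]
By (E1), $\varepsilon_\kappa$ is a term, and all its values are ultrafilters. This is the only use of the power sets postulated in $S$. The functions $f_m$ with $m\in s^+(\kappa)\subseteq L_n$ are already defined, and we write $T_\kappa$, $D_\kappa$, $X_\kappa$, $E_\kappa$ for the objects obtained with $\bar u=\bar f{\upharpoonright}s^+(\kappa)$. They are definable over $W_0$ from $\bar f{\upharpoonright}s^+(\kappa)$, without reference to $\kappa$ or to any $x_m$. The true values of the generators recover $\kappa$: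
\begin{equation}\label{eq:name}
\bar x{\upharpoonright}s^-(\kappa)\in D_\kappa\qquad\text{and}\qquad T_\kappa(\bar x{\upharpoonright}s^-(\kappa))=\kappa.
\end{equation}
Indeed, (C) gives $x_m<\kappa(m)\le\theta$ for $m\in s(\kappa)$, and (E2) and (A) give $T_\kappa(\bar x{\upharpoonright}s^-(\kappa))=t_\kappa(\bar x{\upharpoonright}s(\kappa))=\kappa\in\mathrm{Reg}$.

For $\kappa\in W_0$ the support is empty, $D_\kappa$ is a single point, $X_\kappa$ is a copy of $\kappa$, and cones are final segments, as in the first two cases of Section~\ref{sec:small}. In the third case one can take $s(\kappa)=s^-(\kappa)=\{(\omega,0)\}$ and $T_\kappa(z)=\aleph_z$ for $z<\omega$, $T_\kappa(z)=0$ otherwise; then $X_\kappa=\prod_{n<\omega}\aleph_n$.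

\emph{Functions.} The assignment $\pi(l)=s^+(l)$, $\varepsilon_l=\varepsilon_{\kappa(l)}$ is now defined on $L_{n+1}$. It is an ultrafilter scheme: $s^+(l)$ precedes $l$, and every finite subset of $L_{n+1}$ lies in a finite closed set, which is $\pi$-closed. The set $L_n$ is closed. By Lemma~\ref{lem:families}(b), the family $(f_l)_{l\in L_n}$ extends to a generic family $(f_l)_{l\in L_{n+1}}$. This is (B) for $n+1$.

\emph{Generators.} Let $l\in L_{n+1}\setminus L_n$ and $\kappa=\kappa(l)$. By Lemma~\ref{lem:generic}(b), $f_l\in X_\kappa$. By \eqref{eq:name}, the tuple $\bar x{\upharpoonright}s^-(l)$ is in the domain $D_\kappa$ of $f_l$, and $x_l=f_l(\bar x{\upharpoonright}s^-(l))$ is below $T_\kappa(\bar x{\upharpoonright}s^-(l))=\kappa$. This defines $x_l$ and gives (C) for $n+1$. Finally $W_n\subseteq W_{n+1}$, and both are elementary submodels of $\mathbb W$, so $W_n\prec W_{n+1}$.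

This completes the recursion. Let $L=\bigcup_nL_n$ and $W=\bigcup_nW_n=\operatorname{Hull}(\{x_l:l\in L\})$. Of the genericity of the functions we need, from now on, only the following analog of \eqref{eq:above}.

\begin{lemma}[Domination]\label{lem:domination}
Let $l\in L$ and $\kappa=\kappa(l)$. If $g\in X_\kappa$ and $g\in\operatorname{Hull}(\{f_m:m\in L,\ m\sqsubset l\})$, then $g(\bar z)<f_l(\bar z)$ for all $\bar z\in D_\kappa$.
\end{lemma}

\begin{proof}
The cone above $g$ is in $E_\kappa$. It is definable over $W_0$ from $g$ and $\bar f{\upharpoonright}s^+(l)$, hence from finitely many $f_m$ with $m\sqsubset l$. Choose $n$ such that $l$ and these $m$ lie in $L_n$. By (B) for $n$, $f_l$ belongs to the cone.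
\end{proof}

\section{Bounding, and the proof of Theorem~\ref{thm:prescribe}}\label{sec:bounding}

It remains to see that no element of $\kappa^W$ escapes above all $x_{(\kappa,i)}$.

\begin{lemma}[Bounding]\label{lem:bounding}
Let $\kappa\in\mathrm{Reg}\cap W$ and $i<\nu_\kappa$. Let $F\subseteq L$ be finite and closed and contain no $(\kappa,j)$ with $j\ge i$. If $e\in\operatorname{Hull}(\{x_l:l\in F\})$ and $e<\kappa$, then $e<x_{(\kappa,i)}$.
\end{lemma}

As in Section~\ref{sec:small}, we shall bound $e$ by a function $g\in X_\kappa$ defined from functions with indices before $(\kappa,i)$. The indices in $F$ play three roles. Those before $(\kappa,i)$ contribute their functions as parameters of $g$. Those in $s^-(\kappa)$ are the arguments of $g$. Over the remaining ones we take a supremum. One point is new. In the small cases the supremum ranged over a fixed cardinal of $W_0$. Now the bound $\kappa(b)$ for a generator $x_b$ is itself named by other generators, which are being varied, so the bound has to be recomputed, and the ranks tell us in which order to do so.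

\begin{proof}
Let $l_0=(\kappa,i)$. The set $s(\kappa)$ is closed and contains no pair $(\kappa,j)$, so we may assume $s(\kappa)\subseteq F$. Put
\[
A=\{m\in F:m\sqsubset l_0\},\qquad B=\{m\in F:l_0\sqsubset m\}.
\]
Since $l_0\notin F$, the set $F$ is the disjoint union of $A$ and the final segment $B$. Since $F$ contains no $(\kappa,j)$ with $j>i$, we have
\begin{equation}\label{eq:smaller}
\kappa(b)<\kappa\qquad\text{for all }b\in B.
\end{equation}
Also $s^+(\kappa)\subseteq A$ and $s^-(\kappa)\subseteq B$. Write $e=t(\bar x{\upharpoonright}F)$ with $t$ a term. Let $B'=B\setminus s^-(\kappa)$, and enumerate $B'$ as $b_1,\dots,b_p$ with nondecreasing ranks. The elements of $s(b_k)$ have smaller rank than $b_k$, so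
\begin{equation}\label{eq:ranks}
s(b_k)\cap B\subseteq s^-(\kappa)\cup\{b_1,\dots,b_{k-1}\}.
\end{equation}

\emph{The admissible tuples.} For $\bar z\in D_\kappa$ and $\bar w\in\theta^{B'}$, let $\bar z\cup\bar w$ be the tuple indexed by $B$ that they form together, and put
\[
\hat y=\operatorname{Ext}_{F,B}(\bar z\cup\bar w),\qquad\rho=T_\kappa(\bar z)\in\mathrm{Reg},\qquad R_k=t_{\kappa(b_k)}(\hat y{\upharpoonright}s(b_k))\quad(1\le k\le p).
\]
Here $\rho$ is the candidate for $\kappa$ and $R_k$ is the candidate for $\kappa(b_k)$. By (E3) for the closed set $s(b_k)\subseteq F$, the tuple $\hat y{\upharpoonright}s(b_k)$ depends only on the restriction of $\bar z\cup\bar w$ to $s(b_k)\cap B$. By \eqref{eq:ranks}, then, $R_k$ depends only on $\bar z$ and $w_{b_1},\dots,w_{b_{k-1}}$. For arbitrary $\bar z$ and $\bar w$ there is no reason for $R_k$ to be an ordinal below $\rho$, so we impose this condition: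
\[
C_{\bar z}=\{\bar w\in\theta^{B'}:\text{for each }k\le p,\ R_k\text{ is an ordinal below }\rho\text{ and }w_{b_k}<R_k\}.
\]
We claim that $|C_{\bar z}|<\rho$. For $k\le p$ let $C^k$ be the set of tuples $(w_{b_1},\dots,w_{b_k})$ of elements of $\theta$ satisfying the first $k$ conditions; this makes sense by the dependence just noted. The set $C^0$ has one element. A tuple in $C^{k-1}$ determines $R_k$, and it has no extension in $C^k$ if $R_k$ is not an ordinal below $\rho$, and $|R_k|<\rho$ extensions otherwise. So if $|C^{k-1}|<\rho$, then $C^k$ is a union of fewer than $\rho$ sets of size less than $\rho$, and $|C^k|<\rho$ by (S3). The claim follows since $C_{\bar z}=C^p$. The case $\rho=\omega$ of (S3) may be needed here even when $\kappa>\omega$, since $\omega$ can be one of the candidates for $\kappa$.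

\emph{The bounding function.} For $\bar z\in D_\kappa$ let
\[
g(\bar z)=\sup\{t(\hat y)+1:\bar w\in C_{\bar z},\ t(\hat y)\text{ is an ordinal below }\rho\}.
\]
This is the supremum of fewer than $\rho$ ordinals below the limit ordinal $\rho$, so $g(\bar z)<\rho=T_\kappa(\bar z)$ by (S3). Hence $g\in X_\kappa$. The definition of $g$ uses terms, the map $\operatorname{Ext}_{F,B}$, and $D_\kappa$, $T_\kappa$. By (E1) the map $\operatorname{Ext}_{F,B}$ is definable over $W_0$ from the $f_m$ with $m\in F\setminus B=A$, and $D_\kappa$, $T_\kappa$ are definable from the $f_m$ with $m\in s^+(\kappa)\subseteq A$. Thus $g\in\operatorname{Hull}(\{f_m:m\in A\})$, and all elements of $A$ precede $l_0$. By Lemma~\ref{lem:domination}, $g(\bar z)<f_{l_0}(\bar z)$ for all $\bar z\in D_\kappa$.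

\emph{Evaluation.} Take $\bar z=\bar x{\upharpoonright}s^-(\kappa)$ and $\bar w=\bar x{\upharpoonright}B'$. By \eqref{eq:name}, $\bar z\in D_\kappa$ and $\rho=\kappa$. By (E2), $\hat y=\bar x{\upharpoonright}F$. By (A) and \eqref{eq:smaller}, $R_k=\kappa(b_k)<\kappa$, and by (C), $w_{b_k}=x_{b_k}<\kappa(b_k)$. So $\bar w\in C_{\bar z}$. Since $t(\hat y)=e<\kappa$, the ordinal $e+1$ is among those in the supremum defining $g(\bar z)$, and by (C) for $l_0$,
\[
e<g(\bar z)<f_{l_0}(\bar z)=x_{l_0}.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:prescribe}]
The chain was constructed in Section~\ref{sec:construction}. Let $\kappa\in\mathrm{Reg}^W=\mathrm{Reg}\cap W$. All $x_{(\kappa,i)}$ lie in $\kappa^W$ by (C). For $j<i<\nu_\kappa$, Lemma~\ref{lem:bounding} applied to the closed set $s(\kappa)\cup\{(\kappa,j)\}$ and $e=x_{(\kappa,j)}$ gives $x_{(\kappa,j)}<x_{(\kappa,i)}$. If $e\in\kappa^W$, then $e\in\operatorname{Hull}(\{x_l:l\in F\})$ for some finite closed $F\subseteq L$. As $\nu_\kappa$ is a limit ordinal, some $i<\nu_\kappa$ exceeds all $j$ with $(\kappa,j)\in F$, and Lemma~\ref{lem:bounding} gives $e<x_{(\kappa,i)}$. So $i\mapsto x_{(\kappa,i)}$ is a strictly increasing map from $\nu_\kappa$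 to $\kappa^W$ with cofinal range, and $\operatorname{cf}(\kappa^W)=\operatorname{cf}(\nu_\kappa)=\nu_\kappa$ because $\nu_\kappa$ is regular.
\end{proof}

With this, Theorem~\ref{thm:main} is proved.

\section{Adding cofinality classes}\label{sec:colors}

In Corollary~\ref{cor:separate} the supply of regular cardinals was unlimited. When the quantifiers $Q^{\mathrm{cf}}_{C_i}$ are present, an internal cardinal of ``color'' $i$ must receive a cofinality from $C_i$, and distinct ones must receive distinct cofinalities. A proper class never runs out. A finite class has a size that a first-order sentence can record. An infinite set has neither property, and this is where compactness breaks.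

\begin{proof}[Proof of Theorem~\ref{thm:colors}]
\emph{Necessity.} Suppose that $C_i$ is an infinite set, and let $\mu=|C_i|^+$. Let $R$ be a ternary relation symbol and $c_\alpha$, $\alpha<\mu$, constant symbols. Consider the theory consisting of
\[
(Q^{\mathrm{cf}}_{C_i}x,y)\,R(c_\alpha,x,y)\quad(\alpha<\mu),\qquad\neg(Q^{\mathrm{ec}}x,y)[R(c_\alpha,x,y),R(c_\beta,x,y)]\quad(\alpha\neq\beta).
\]
A finite subset mentions finitely many constants $c_{\alpha_1},\dots,c_{\alpha_r}$. Choose distinct $\nu_1,\dots,\nu_r\in C_i$, take the largest of them as universe, interpret $c_{\alpha_q}$ by the ordinal $q$, and let $R(q,x,y)$ mean $x<y<\nu_q$. The order defined by $R(q,x,y)$ is $\nu_q\setminus\{0\}$, of cofinality $\nu_q$, so this is a model of the finite subset. In a model of the whole theory the orders $R(c_\alpha,x,y)$ would have $\mu$ pairwise distinct cofinalities in $C_i$, which is impossible.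

\emph{Sufficiency.} Let every $C_i$ be finite or a proper class. Add constants $P_1,\dots,P_k$ to the language of $S$, and let $S_C$ be $S$ together with the sentence ``$P_1,\dots,P_k$ are pairwise disjoint sets with union $\mathrm{Reg}$'' and, for each finite $C_i$, the sentence ``among any $|C_i|+1$ elements of $P_i$ two are equal'', written out with $|C_i|+1$ variables. This adds finitely many axioms, so $S_C$ is recursive. Extend the translation by letting $((Q^{\mathrm{cf}}_{C_i}x,y)\,\varphi)^*$ say that $\varphi^*$ linearly orders the set $D$ of Section~\ref{sec:S}, that $D$ is nonempty without last element, and that $\operatorname{cf}(D)\in P_i$. Call $W\models S_C$ \emph{correct} if it is separated and, for all $\kappa\in\mathrm{Reg}^W$ and all $i$,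
\[
\operatorname{cf}(\kappa^W)\in C_i\iff W\models\kappa\in P_i .
\]
For correct $W$, Lemma~\ref{lem:truth} holds for the extended logic: in the step for $Q^{\mathrm{cf}}_{C_i}$, the real cofinality of $D_\varphi$ is $\operatorname{cf}(\kappa^W)$ with $\kappa$ the internal cofinality, by \eqref{eq:realcf}, and it lies in $C_i$ exactly when $W\models\kappa\in P_i$. A standard model $H$ becomes a correct model of $S_C$ when $P_i$ is interpreted by $\{\kappa\in C_i:\kappa\le\theta\}$, by Lemma~\ref{lem:standard}.

We show that every $W_0\models S_C$ has a correct elementary extension. Let $\lambda_0\ge|W_0|$ be an infinite cardinal that is at least as large as all members of the finite classes $C_i$. A proper class of cardinals is unbounded, so we can choose $\lambda_{n+1}>\lambda_n$ such that every proper class $C_i$ has at least $\lambda_n$ members in the interval $(\lambda_n,\lambda_{n+1}]$. Apply Theorem~\ref{thm:prescribe} to the reduct of $W_0$ to the language of $S$; the $P_i$ name elements of $W_0$, so the chain is elementary also for them. Each $\kappa\in\mathrm{Reg}^{W_n}$ lies in exactly one $P_i$. If $C_i$ is finite, then $P_i$ has in $W_0$ elements $a_1,\dots,a_r$ only, with $r\le|C_i|$, and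 by elementarity it acquires no others; at stage $0$ assign to them distinct members of $C_i$, which are at most $\lambda_0\le\lambda_1$. If $C_i$ is a proper class, assign at stage $n$ to the at most $\lambda_n$ new elements of $P_i$ distinct members of $C_i\cap(\lambda_n,\lambda_{n+1}]$. In the union $W$, an element $\kappa$ of $P_i$ has $\operatorname{cf}(\kappa^W)=\nu_\kappa\in C_i$, which gives the displayed equivalence because the $C_i$ are disjoint and the $P_i$ cover $\mathrm{Reg}$. The map $\kappa\mapsto\nu_\kappa$ is injective on each $P_i$, since different stages use disjoint intervals, and values on different $P_i$ lie in disjoint classes. So $W$ is correct.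

Consequently Proposition~\ref{prop:reduction} holds for the extended logic with $S_C$ in place of $S$: its proof used only the truth lemma, the standard models, and the existence of an elementary extension to which the truth lemma applies. Compactness and completeness follow from it by the proof of Theorem~\ref{thm:main}, which used besides only that the set theory is recursive and the translation effective.
\end{proof}

\section{The size of models}\label{sec:size}

A model of cardinality $\aleph_\alpha$ has room for at most $|\alpha+1|$ different infinite cofinalities. If it needs as many cofinalities as it has elements, its cardinality must be a fixed point of the aleph function. The construction attains the first such fixed point.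

\begin{proof}[Proof of Theorem~\ref{thm:size}]
\emph{The upper bound.} Let $T$ be satisfiable with $|T|\le\lambda$, $\lambda$ infinite. We may take for $\tau$ the set of symbols occurring in $T$, since other symbols can be interpreted arbitrarily afterwards; then $|\tau|\le\lambda$. By Proposition~\ref{prop:reduction} the first-order theory $T^*$ has a model, and by the downward L\"owenheim--Skolem theorem it has a model $W_0$ with $|W_0|\le\lambda$. Let $W$ be the extension given by Corollary~\ref{cor:separate}. As in the proof of Proposition~\ref{prop:reduction}, $M^W\models T$, and $|M^W|\le|W|\le\lambda_\omega=\sup_n\lambda_n$, where $\lambda_0=\lambda$ and $\lambda_{n+1}=\aleph_{\lambda_n^+}$.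

We check that $\lambda_\omega$ is the least $\kappa>\lambda$ with $\kappa=\aleph_\kappa$. The sequence $(\lambda_n)$ is strictly increasing, so $\lambda_\omega>\lambda$ and
\[
\lambda_\omega\le\aleph_{\lambda_\omega}=\sup_n\aleph_{\lambda_n}\le\sup_n\lambda_{n+1}=\lambda_\omega .
\]
Conversely, let $\kappa=\aleph_\kappa>\lambda$. The index $\kappa$ is a limit ordinal, so $\kappa$ is a limit cardinal. If $\lambda_n<\kappa$, then $\lambda_n^+<\kappa$ and $\lambda_{n+1}=\aleph_{\lambda_n^+}<\aleph_\kappa=\kappa$. By induction $\lambda_n<\kappa$ for all $n$, and $\lambda_\omega\le\kappa$. For $\lambda=\aleph_0$ the least fixed point above $\lambda$ is $\kappa_0$, since $\aleph_\omega\neq\omega$ shows $\kappa_0>\aleph_0$.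

\emph{Sharpness.} Let $R$ be ternary and let $\sigma_0$ be the conjunction of
\[
\forall a\,(Q^{\mathrm{ec}}x,y)[R(a,x,y),R(a,x,y)]
\]
and
\[
\forall a\,\forall b\,\bigl(a\neq b\to\neg(Q^{\mathrm{ec}}x,y)[R(a,x,y),R(b,x,y)]\bigr).
\]
It says that each element $a$ indexes an endless order and that these orders have pairwise different cofinalities. It has a model with universe $\kappa_0$: for $a<\kappa_0$ we have $\aleph_{a+1}<\aleph_{\kappa_0}=\kappa_0$, and if $R(a,x,y)$ means $x<y<\omega_{a+1}$, the order indexed by $a$ has cofinality $\aleph_{a+1}$. Now let $M\models\sigma_0$. An endless order is infinite, so $|M|=\aleph_\alpha$ for some $\alpha$. The cofinalities of the orders indexed by the elements of $M$ are $\aleph_\alpha$ distinct infinite cardinals at most $\aleph_\alpha$, and there are only $|\alpha+1|$ such cardinals. So $\aleph_\alpha\le|\alpha+1|$. Then $\alpha$ is infinite and $\aleph_\alpha\le|\alpha|\le\alpha\le\aleph_\alpha$. Thus $|M|=\alpha=\aleph_\alpha$ is a fixed point, and $|M|\ge\kappa_0$.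
\end{proof}

\begin{thebibliography}{9}

\bibitem{GQ}
\emph{Generalized quantifiers and compact logic},
\texttt{http://shelah.logic.at:80/files/95338/43.pdf}.

\end{thebibliography}
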